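# Direct products of S-stable graded posets

## 1. Chains in $M_3$ and in $M_3\times M_3$

Let $M_3$ be the poset with a bottom $\widehat 0$, a top $\widehat 1$, and three pairwise incomparable elements between them. Remove $\widehat 0$ and $\widehat 1$ and count chains in what is left: one empty chain and three chains with one element. Record these counts in a polynomial in $t$, and then substitute $t=\frac{x-1}{2}$:
$$1+3t=\frac{3x-1}{2}.$$
The only root is $x=\frac13$, which lies in the open unit disk.

Now take $M_3\times M_3$ with the componentwise order. It has $25$ elements, so $23$ remain after the removal of bottom and top. For chains with two elements, first count all pairs $u\le v$. In $M_3$ there are $5$ pairs with $u=v$ and $3+3+1=7$ pairs with $u<v$, so $12$ in all. Hence $M_3\times M_3$ has $12^2=144$ pairs $u\le v$, of which $144-25=119$ are strict. Among these, $24$ have $u=\widehat 0$, $24$ have $v=\widehat 1$, and one has both. So $119-47=72$ chains $u<v$ avoid bottom and top. The chains with three elements are the maximal ones.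 Such a chain interleaves two upward steps in the first coordinate with two in the second, so there are $\binom42\cdot3\cdot3=54$ of them. The polynomial is
$$1+23t+72t^2+54t^3=\tfrac14\left(27x^3-9x^2-17x+3\right).$$
The cubic $27x^3-9x^2-17x+3$ takes the values $-16,\ 3,\ -\frac{8}{3},\ 4$ at $x=-1,\,0,\,\frac13,\,1$. So it has three real roots, one in each of $(-1,0)$, $(0,\frac13)$, $(\frac13,1)$. Again all roots are in the open unit disk.

Compare this with the three-element chain $C_2=\{\widehat0<c<\widehat1\}$. Its polynomial is $1+t=\frac{x+1}2$, with root $-1$ on the unit circle. The same count for $C_2\times C_2$ (it has $9$ elements and $6^2=36$ pairs $u\le v$) gives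
$$1+7t+12t^2+6t^3=(1+t)(1+6t+6t^2),$$
with roots $x=-1$ and $x=\pm\frac{1}{\sqrt3}$. The boundary root has survived.

So two factors with roots inside the disk gave a product with roots inside the disk. Must this always happen?

## 2. Graded posets, $F$-polynomials, S-stability

**Definition (graded poset).** A *graded poset* is a finite poset with a unique minimum $\widehat0$ and a unique maximum $\widehat 1$ in which all maximal chains have the same length. The *rank* is that common length, counted in steps.

A single point is graded of rank $0$. There is one graded poset of rank $1$, denoted $I=\{\widehat0<\widehat1\}$.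

**Definition (order complex, $F$-polynomial).** The *order complex* $\Delta(Q)$ of a poset $Q$ is the simplicial complex whose faces are the chains of $Q$. For a simplicial complex $\Delta$ of dimension $d$ with $f_{j-1}$ faces of dimension $j-1$ (and $f_{-1}=1$ for the empty face), put
$$F_\Delta(x)=\sum_{j=0}^{d+1}f_{j-1}\left(\frac{x-1}2\right)^j .$$
For a graded poset $P$ write $F_P=F_{\Delta(P\setminus\{\widehat0,\widehat1\})}$.

These are the polynomials of Section 1: $F_{M_3}=\frac{3x-1}2$ and $F_{C_2}=\frac{x+1}{2}$. For a point and for $I$ the complex has only the empty face, and $F=1$.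

**Definition (S-stable).** A polynomial is *Schur stable* if all its complex roots lie in $|z|<1$. A graded poset $P$ is *S-stable* if $F_P$ is Schur stable.

So $M_3$ and $M_3\times M_3$ are S-stable, while $C_2$ and $C_2\times C_2$ are not. The point and $I$ are S-stable, since $F=1$ has no roots.

**Definition (direct product).** $P\times Q$ is the Cartesian product with $(u,v)\le(u',v')$ iff $u\le u'$ and $v\le v'$.

If $P,Q$ are graded of ranks $n_1,n_2$, then $P\times Q$ is graded of rank $n_1+n_2$: a maximal chain moves by one covering step in one coordinate at a time, so its coordinates trace a maximal chain of $P$ and one of $Q$.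

The paper "Tchebyshev Triangulations Of Stable Simplicial Complexes" is the source of the problem. The known case is that if $P$ is S-stable, then so is $P\times I$; in particular all Boolean algebras $B_n=I\times\dots\times I$ are S-stable. The conjecture is that the factor $I$ can be replaced by any S-stable graded poset. It is true.

**Theorem 2.** If $P,Q$ are S-stable graded posets, then $P\times Q$ is S-stable.

Theorem 2 will come from a statement about polynomial sequences (Theorem 1, Section 4). A third theorem, in Section 9, collects complements.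

## 3. The zeta polynomial, and stability in a half-plane

The chain counts of $P\times Q$ are awkward functions of those of $P$ and $Q$. In Section 1 we counted pairs $u\le v$ instead, because weak inequalities multiply. We now do this systematically.

Let $P$ be graded of rank $n\ge1$. For $m\ge1$ let $Z_P(m)$ be the number of multichains $\widehat0=t_0\le t_1\le\dots\le t_m=\widehat1$. Sort the multichains by which of the $m$ steps are strict. If $j$ steps are strict, the distinct values form a chain $\widehat 0=x_0<\dots<x_j=\widehat1$, which has $j-1$ inner elements, and there are $f_{j-2}$ such chains. Since $\widehat0\ne\widehat1$, $j\ge1$. Hence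
$$Z_P(m)=\sum_{j\ge1}f_{j-2}\binom mj,\tag{1}$$
a polynomial in $m$ of degree $n$. A multichain in $P\times Q$ is a pair of multichains, so for ranks $\ge1$
$$Z_{P\times Q}=Z_PZ_Q,\tag{2}$$
first at all integers $m\ge1$ and therefore as polynomials.

**From $Z_P$ to $F_P$.** Put $t=\frac z{1-z}$ and $x=1+2t=\frac{1+z}{1-z}$. Recall $\sum_{m\ge0}\binom mjz^m=\frac{z^j}{(1-z)^{j+1}}=\frac{t^j}{1-z}$. By (1),
$$\sum_{m\ge0}Z_P(m)z^m=\frac1{1-z}\sum_{j\ge1}f_{j-2}t^j=\frac{t}{1-z}\sum_{j\ge0}f_{j-1}t^{j}=\frac{z}{(1-z)^2}F_P(x).$$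
Since $Z_P(0)=0$, we may divide by $z$:
$$\sum_{k\ge0}Z_P(k+1)z^k=\frac{h_P(z)}{(1-z)^{n+1}},\qquad h_P(z)=(1-z)^{n-1}F_P\left(\frac{1+z}{1-z}\right).\tag{3}$$
The complex $\Delta(P\setminus\{\widehat0,\widehat1\})$ has dimension $n-2$, so $F_P$ has degree exactly $n-1$. Let $x_i$ be its zeros and $c>0$ its leading coefficient. Then
$$h_P(z)=c\prod_i\big((1-x_i)+(1+x_i)z\big).$$
A factor with $x_i=-1$ is the constant $2$. A factor with $x_i\ne-1$ has the zero $z=\frac{x_i-1}{x_i+1}$, and $\operatorname{Re}\frac{x-1}{x+1}=\frac{|x|^2-1}{|x+1|^2}$, which is negative iff $|x|<1$.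

**Definition (Hurwitz).** A *Hurwitz* polynomial is a nonzero polynomial all of whose zeros satisfy $\operatorname{Re}z<0$; nonzero constants are allowed.

With this word, the factorization says
$$P\text{ is S-stable}\iff h_P\text{ is Hurwitz of degree }n-1\iff h_P\text{ is Hurwitz and }F_P(-1)\ne0,\tag{4}$$
since $\deg h_P=n-1$ iff no $x_i$ equals $-1$.

**The value at $-1$.** Because $\binom{-1}j=(-1)^j$, formula (1) gives $Z_P(-1)=\sum_{j\ge1}f_{j-2}(-1)^j=-F_P(-1)$. With (2), for ranks $\ge1$,
$$F_{P\times Q}(-1)=-Z_P(-1)Z_Q(-1)=-F_P(-1)F_Q(-1).\tag{5}$$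
This explains why the root $-1$ survived in $C_2\times C_2$. It also means that the root $-1$ will never trouble us for S-stable factors.

**All products of rank-two posets.** Let $M_r$ have $r\ge1$ elements between $\widehat0$ and $\widehat1$. Then $F_{M_r}=1+r\frac{x-1}2$ and $h_{M_r}=1+(r-1)z$, so $M_r$ is S-stable iff $r\ge2$. For $M_r\times M_s$ (rank $4$), the values $Z_{M_r}(m)=m+r\binom m2$ at $m=1,2,3$ are $1,\,2+r,\,3+3r$. Multiply the values for $r$ and $s$ and multiply the series by $(1-z)^5$. The leading coefficient of $h_P$ in degree $n-1$ is $(-1)^{n-1}F_P(-1)$ by (3), so here it is $(1-r)(1-s)$ by (5). The result is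
$$h_{M_r\times M_s}=1+(rs+2r+2s-1)z+(4rs-r-s-1)z^2+(r-1)(s-1)z^3 .$$
For $r=s=3$ this is $1+20z+29z^2+4z^3$. By the Routh–Hurwitz criterion, a cubic $a_3z^3+a_2z^2+a_1z+a_0$ with positive coefficients is Hurwitz iff $a_2a_1>a_3a_0$. For $r,s\ge2$ all coefficients are positive, $a_0=1$, $a_1>1$, and $a_2-a_3=3rs-2>0$, so $a_2a_1>a_3=a_3a_0$. Thus $M_r\times M_s$ is S-stable whenever $M_r$ and $M_s$ are.

## 4. Hadamard products of polynomial sequences

For higher rank we cannot check inequalities among coefficients. The question is now one about generating functions: multiply two sequences term by term, and follow the numerator.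

A polynomial $\alpha$ of degree $\le n$ can be written $\alpha(k)=\sum_{i\le n}\alpha_i\binom ki$, so
$$\sum_{k\ge0}\alpha(k)z^k=\frac{h_\alpha(z)}{(1-z)^{n+1}},\qquad h_\alpha(z)=\sum_{i\le n}\alpha_i z^i(1-z)^{n-i}.\tag{6}$$
The polynomials $z^i(1-z)^{n-i}$, $0\le i\le n$, form a basis of the polynomials of degree $\le n$. So $\alpha\mapsto h_\alpha$ is a bijection of that space; note that $h_\alpha$ depends on the chosen $n$.

**Definition ($\mathcal H_n$).** For $n\ge1$ let $\mathcal H_n$ be the set of *real* polynomials $\alpha$ of degree $\le n$ such that $h_\alpha$ is Hurwitz of degree $n-1$ or $n$.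

For example, $\alpha(k)=k+1=Z_I(k+1)$ has $h_\alpha=1$ for $n=1$, so $\alpha\in\mathcal H_1$.

**Theorem 1.** If $\alpha\in\mathcal H_{n_1}$, $\beta\in\mathcal H_{n_2}$ with $n_1,n_2\ge1$, then $h_{\alpha\beta}$, formed with $n=n_1+n_2$, is Hurwitz.

**Theorem 1 implies Theorem 2.** If $P$ or $Q$ is a point, then $P\times Q$ is isomorphic to the other factor and there is nothing to prove. Let the ranks be $n_1,n_2\ge1$ and put $\alpha(k)=Z_P(k+1)$, $\beta(k)=Z_Q(k+1)$. By (3), $h_\alpha=h_P$ and $h_\beta=h_Q$, so (4) gives $\alpha\in\mathcal H_{n_1}$ and $\beta\in\mathcal H_{n_2}$. By (2), $(\alpha\beta)(k)=Z_{P\times Q}(k+1)$, hence $h_{P\times Q}=h_{\alpha\beta}$, which is Hurwitz by Theorem 1. By (5), $F_{P\times Q}(-1)\neq0$. By (4), $P\times Q$ is S-stable. $\square$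

It remains to prove Theorem 1.

## 5. The operation $\diamond$, and what Grace–Walsh–Szegő gives directly

**The bilinear operation $N$.** We need notation for the Hadamard product on numerators. Fix $n_1,n_2\ge1$ and $n=n_1+n_2$. For $\deg f\le n_1$, $\deg g\le n_2$ write $\frac{f}{(1-w)^{n_1+1}}=\sum\varphi(k)w^k$ and $\frac{g}{(1-w)^{n_2+1}}=\sum\gamma(k)w^k$; by (6), $\varphi,\gamma$ are polynomials of degrees $\le n_1,n_2$. Define $N(f,g)$, of degree $\le n$, by
$$\sum_{k\ge0}\varphi(k)\gamma(k)w^k=\frac{N(f,g)}{(1-w)^{n+1}}.\tag{7}$$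
$N$ is bilinear. It also respects simultaneous shifts: if $\deg f_0\le n_1-1$ and $\deg g_0\le n_2-1$, then
$$N(wf_0,wg_0)=w\,N(f_0,g_0),\tag{8}$$
because multiplying by $w$ moves both sequences one place to the right with a $0$ in front, and then their termwise product moves in the same way.

*Example.* For $n_1=n_2=1$, the numerators $1$ and $w$ stand for the sequences $k+1$ and $k$. Their products $(k+1)^2$, $k(k+1)$, $k^2$ give
$$N(1,1)=1+w,\qquad N(1,w)=N(w,1)=2w,\qquad N(w,w)=w(1+w).\tag{9}$$

**The operation $\diamond$.** For polynomials $p,q$ put $p_j=p^{(j)}/j!$ and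
$$(p\diamond q)(x)=\sum_{j\ge0}(x^2-1)^jp_j(x)q_j(x).\tag{10}$$
It is symmetric and bilinear, and $\deg(p\diamond q)\le\deg p+\deg q$.

For $\deg f\le n_1$ let
$$\hat f(X)=\left(\frac{X+1}2\right)^{n_1}f\left(\frac{X-1}{X+1}\right),\quad\text{so that}\quad f(w)=(1-w)^{n_1}\hat f(X)\ \text{ with }X=\frac{1+w}{1-w}.$$
Define $\hat g$ likewise with $n_2$, and $\widehat{N(f,g)}$ with $n$.

**Lemma 1.** $\widehat{N(f,g)}=\hat f\diamond\hat g$. In other words, under the linear bijection $\binom kl\leftrightarrow t^l$ with $x=1+2t$, multiplication of polynomials in $k$ corresponds to $\diamond$.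

*Proof.* First we see that the two formulations agree. Let $t=\frac w{1-w}$, so $X=1+2t$. If $\hat f(1+2t)=\sum_i\alpha_it^i$, then
$$\frac{f}{(1-w)^{n_1+1}}=\frac{\hat f(X)}{1-w}=\sum_i\alpha_i\frac{w^i}{(1-w)^{i+1}},$$
so $\varphi(k)=\sum_i\alpha_i\binom ki$. Thus $\varphi\leftrightarrow\hat f$, and likewise $\gamma\leftrightarrow\hat g$ and $\varphi\gamma\leftrightarrow\widehat{N(f,g)}$. So it suffices to prove the second formulation.

Next we write $\diamond$ in the variable $t$. We have $X^2-1=4t(t+1)$ and $\frac d{dt}=2\frac d{dX}$, so if $u(t)=p(1+2t)$ and $v(t)=q(1+2t)$, then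
$$(p\diamond q)(1+2t)=\sum_j(t(t+1))^j\frac{u^{(j)}(t)\,v^{(j)}(t)}{(j!)^2}.$$
By bilinearity it is enough to check the correspondence on all pairs $\binom ki,\binom kl$. We do this for all pairs at once with formal generating functions in $\lambda,\mu$. The series $\sum_i\lambda^i\binom ki=(1+\lambda)^k$ corresponds to $u=\sum_i\lambda^it^i=\frac1{1-\lambda t}$, and $(1+\mu)^k$ corresponds to $v=\frac1{1-\mu t}$. The product is
$$(1+\lambda)^k(1+\mu)^k=(1+\lambda+\mu+\lambda\mu)^k=\sum_l(\lambda+\mu+\lambda\mu)^l\binom kl\ \leftrightarrow\ \frac1{1-(\lambda+\mu+\lambda\mu)t}.$$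
On the other side, $\frac{u^{(j)}}{j!}=\frac{\lambda^j}{(1-\lambda t)^{j+1}}$, so the operation gives a geometric series:
$$\sum_j\frac{(t(t+1)\lambda\mu)^j}{\big((1-\lambda t)(1-\mu t)\big)^{j+1}}=\frac1{(1-\lambda t)(1-\mu t)-\lambda\mu t(t+1)}=\frac1{1-(\lambda+\mu+\lambda\mu)t}.$$
The two agree. $\square$

*Check on (9).* With $n_1=n_2=1$, $\hat 1=\frac{X+1}2$ and $\hat1\diamond\hat1=\frac{(X+1)^2}4+\frac{X^2-1}4=\frac{X(X+1)}2$. Also $\widehat{1+w}=\left(\frac{X+1}2\right)^2\frac{2X}{X+1}=\frac{X(X+1)}2$.

**A first attempt.** Formula (10) invites the following classical theorem (Rahman–Schmeisser, *Analytic Theory of Polynomials*, Thm 3.4.1b).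

**Grace–Walsh–Szegő theorem (GWS).** Let $\Phi(\zeta_1,\dots,\zeta_n)$ be symmetric and affine in each variable, and let $K$ be an open or closed half-plane or disk (a convex circular region). If $\zeta_1,\dots,\zeta_n\in K$, then $\Phi(\zeta_1,\dots,\zeta_n)=\Phi(\zeta,\dots,\zeta)$ for some $\zeta\in K$.

If $p=\prod_{i=1}^n(x-a_i)$, then $p_j(x)=e_{n-j}(x-a_1,\dots,x-a_n)$, where $e_k$ is the $k$-th elementary symmetric polynomial. So $(p\diamond q)(x)$ is symmetric and multiaffine in the zeros of $p$, and likewise in those of $q$. Suppose all zeros lie in the closed unit disk and fix $|x|>1$. GWS, applied twice with $K$ the disk, replaces all zeros of $p$ by one point $a$ and all zeros of $q$ by one point $b$ of the disk. One would then hope to show that $(x-a)^n\diamond(x-b)^m$ does not vanish at $x$.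

This is where the attempt stops. The polynomials $p,q$ were real, but $a$ and $b$ need not be, and for non-real points the hoped-for statement is false. Take $n=m=1$ and $a=b=e^{i\pi/4}$. Then
$$(x-a)\diamond(x-a)=(x-a)^2+x^2-1=2x^2-2ax+a^2-1$$
has zeros $x_\pm=\frac{a\pm\sqrt{2-a^2}}2$. Since $a^2=i$,
$$|x_+|^2+|x_-|^2=\frac{|a|^2+|2-a^2|}2=\frac{1+\sqrt5}2,\qquad|x_+x_-|^2=\left|\frac{a^2-1}{2}\right|^2=\frac12 .$$
So $|x_\pm|^2$ are the roots of $y^2-\frac{1+\sqrt5}2y+\frac12$. At $y=1$ this equals $\frac{2-\sqrt5}{2}<0$, so one root exceeds $1$: one of $x_\pm$ lies outside the closed disk. Hence no argument that uses only "the zeros lie in the disk" can work. The reality of the polynomials has to enter, and GWS, which moves all zeros to one point, loses it.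

## 6. Even and odd terms of a sequence

GWS would be harmless if the zeros were real to begin with. There is a classical way to pass from real Hurwitz polynomials to polynomials with real zeros: split into even and odd parts. For a generating function, this means looking at $\alpha(0),\alpha(2),\alpha(4),\dots$ and $\alpha(1),\alpha(3),\alpha(5),\dots$ separately, and *termwise multiplication acts on each of these two subsequences separately*.

**The splitting.** Let $\alpha\in\mathcal H_{n_1}$. To turn the denominator into a polynomial in $z^2$, multiply by $(1+z)^{n_1+1}$. Put $H_\alpha(z)=h_\alpha(z)(1+z)^{n_1+1}=E_\alpha(z^2)+zO_\alpha(z^2)$. Then $\sum\alpha(k)z^k=H_\alpha(z)/(1-z^2)^{n_1+1}$, so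
$$\sum_k\alpha(2k)w^k=\frac{E_\alpha(w)}{(1-w)^{n_1+1}},\qquad\sum_k\alpha(2k+1)w^k=\frac{O_\alpha(w)}{(1-w)^{n_1+1}}.\tag{11}$$
The extra factor has its zeros at $-1$, so $H_\alpha$ is still Hurwitz, now of degree $2n_1$ or $2n_1+1$. Do the same for $\beta$. For $h=h_{\alpha\beta}$ write $H(z)=h(z)(1+z)^{n+1}=E(z^2)+zO(z^2)$. The termwise product of the even subsequences of $\alpha,\beta$ is the even subsequence of $\alpha\beta$, and similarly for odd. By (7),
$$E=N(E_\alpha,E_\beta),\qquad O=N(O_\alpha,O_\beta).\tag{12}$$

*Example.* For $M_3$, $n_1=2$ and $h=1+2z$, so $H=(1+2z)(1+z)^3=1+5z+9z^2+7z^3+2z^4$, $E=1+9w+2w^2$, $O=5+7w$. The values $Z_{M_3}(k+1)=1,5,12,22,\dots$ agree: $E/(1-w)^3=1+12w+\cdots$ and $O/(1-w)^3=5+22w+\cdots$. The zeros of $E$ are $\frac{-9\pm\sqrt{73}}4$, both negative, and the zero $-\frac57$ of $O$ lies between them.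

**How the halves must fit together.** Negative zeros of $E$ and $O$ alone do not make $H$ Hurwitz. For $E=w+2$, $O=w+1$ we get $H=z^3+z^2+z+2$, which takes the values $-4$ and $1$ at $-2$ and $-1$. So it has a real zero $r\in(-2,-1)$; the other two zeros have sum $-1-r>0$, and one of them has positive real part. What we need from the pair $(E,O)$ becomes visible if we look at $0<\arg z<\frac\pi2$. Then $w=z^2$ lies in $\mathbb H=\{\operatorname{Im}w>0\}$, and $H(z)=0$ with $E(w)\ne0$ means $O(w)/E(w)=-1/z$, a number with *positive* imaginary part. So we want $\operatorname{Im}(O/E)<0$ on $\mathbb H$. For the factors, this follows from a partial fraction form with positive coefficients, which is Lemma 3. The plan is to feed that form into the bilinear $N$.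

We first record how a half-plane condition restricts poles.

**Lemma 2.** (a) Let $\phi$ be a rational function with $\operatorname{Im}\phi\le0$ on $\mathbb H$ (where defined). If $\phi$ has a pole at a real point $w_0$, the pole is simple with positive residue.
(b) Let $\Phi$ be a rational function with $\operatorname{Re}\Phi\ge0$ on $\operatorname{Re}z>0$. If $\Phi$ has a pole at $iy$, $y$ real, the pole is simple with positive residue.

*Proof.* (a) Let the leading term be $\kappa(w-w_0)^{-k}$, $k\ge1$, $\kappa\ne0$. Put $w=w_0+\rho e^{i\theta}$ with $0<\theta<\pi$, multiply by $\rho^k$ and let $\rho\to0$: $\operatorname{Im}(\kappa e^{-ik\theta})\le0$ for all such $\theta$. The angle $\arg\kappa-k\theta$ runs through an open interval of length $k\pi$ on which the sine is $\le0$. Hence $k=1$, and the interval $(\arg\kappa-\pi,\arg\kappa)$ must be $(-\pi,0)$ modulo $2\pi$, so $\kappa>0$.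

(b) Apply (a) to $\phi(w)=-i\,\Phi(iy-iw)$ at $w_0=0$. For $\operatorname{Im}w>0$ we have $\operatorname{Re}(iy-iw)=\operatorname{Im}w>0$, so $\operatorname{Im}\phi=-\operatorname{Re}\Phi\le0$. The pole orders agree, so the order is $1$, and $\Phi(iy+\zeta)\sim\kappa/\zeta$ gives $\phi(w)\sim-i\kappa/(-iw)=\kappa/w$, so $\kappa>0$. $\square$

**Lemma 3 (Hermite–Biehler).** Let $H$ be a real Hurwitz polynomial of degree $2n$ or $2n+1$ ($n\ge1$) with positive leading coefficient, $H(z)=E(z^2)+zO(z^2)$. Then $E$ has degree $n$, positive leading coefficient, and simple negative zeros $e_1,\dots,e_n$, and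
$$O=\lambda_0E+\sum_{i=1}^n\lambda_i\frac E{w-e_i},\qquad\lambda_0\ge0,\quad\lambda_i>0\ (i\ge1).\tag{13}$$

*Proof.* *Degrees.* $H$ is a positive constant times a product of factors $z+r$ and $z^2+sz+r$ with $r,s>0$, so all its coefficients up to the degree are positive. In particular the coefficient of $z^{2n}$ is positive, so $\deg E=n$ with positive leading coefficient. Also $\deg O\le n$, and $O$ has nonnegative coefficients.

*Comparing $H(z)$ and $H(-z)$.* Let $\operatorname{Re}z>0$. For a zero $z_i$ of $H$,
$$|z-z_i|^2-|z+\bar z_i|^2=-4\operatorname{Re}z\,\operatorname{Re}z_i>0 .$$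
The zeros, with multiplicity, are closed under conjugation, so $|H(-z)|$ is the leading coefficient times $\prod|z+\bar z_i|$. Hence $|H(-z)|<|H(z)|$. Therefore $E(z^2)=\frac12(H(z)+H(-z))\ne0$, and with $r=H(-z)/H(z)$, $|r|<1$,
$$\Phi(z)=\frac{zO(z^2)}{E(z^2)}=\frac{H(z)-H(-z)}{H(z)+H(-z)}=\frac{1-r}{1+r}$$
has positive real part.

*Zeros of $E$.* As $z$ runs over $\operatorname{Re}z>0$, $z^2$ runs over $\mathbb C\setminus(-\infty,0]$, so all zeros of $E$ lie in $(-\infty,0]$. Moreover $E(0)=H(0)\ne0$, so they are negative. Let $E(w_0)=0$, $w_0=-y^2$, $y>0$. Then $O(w_0)\ne0$, since otherwise $H(iy)=0$. As $z\mapsto z^2$ is locally invertible at $iy$, $\Phi$ has at $iy$ a pole whose order is the multiplicity of $w_0$ in $E$. By Lemma 2(b) this pole is simple with positive residue. So $w_0$ is a simple zero of $E$, and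
$$0<\operatorname{Res}_{iy}\Phi=\frac{iy\,O(w_0)}{2iy\,E'(w_0)}=\frac{O(w_0)}{2E'(w_0)} .$$

*Partial fractions.* Since $\deg O\le\deg E$ and the zeros $e_i$ are simple, $\frac OE=\lambda_0+\sum_i\frac{\lambda_i}{w-e_i}$ with $\lambda_i=\frac{O(e_i)}{E'(e_i)}>0$, and $\lambda_0$ is the coefficient of $w^n$ in $O$ divided by the leading coefficient of $E$, which is $\ge0$. $\square$

## 7. $N$ on polynomials with negative zeros

By (12) and (13) we must understand $N(a,b)$ when $a,b$ have negative zeros. In the variable $X$ such zeros lie in $[-1,1]$, and now GWS can be used with half-planes. It is important to let *one* of the two polynomials have zeros in the whole lower half-plane: this turns a non-vanishing statement into an inequality for imaginary parts, in Lemma 6(b).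

**Lemma 4.** For $n,m\ge1$, $S(\sigma)=\sum_j\binom nj\binom mj\sigma^j$ has only real negative zeros.

*Proof.* Let $m\le n$. By Leibniz, since $D^{m-i}(y-1)^m=\frac{m!}{i!}(y-1)^i$ and $D^iy^n=\frac{n!}{(n-i)!}y^{n-i}$,
$$\frac1{m!}D^m\big[(y-1)^my^n\big]=\sum_i\binom mi\binom ni\,y^{n-i}(y-1)^i=y^nS\left(\frac{y-1}y\right).$$
We locate the zeros of the left side. By Rolle and induction on $k\le m$, the $k$-th derivative of $(y-1)^my^n$ has a zero of order $m-k$ at $1$, of order $n-k$ at $0$, and at least $k$ zeros in $(0,1)$; these numbers add up to its degree $n+m-k$, so there are no other zeros. For $k=m$: $m$ zeros in $(0,1)$ and $n-m$ at $0$. Now let $S(\sigma)=0$. As $S(1)>0$, $\sigma\ne1$. Put $y=\frac1{1-\sigma}\ne0$, so that $\frac{y-1}y=\sigma$ and the left side vanishes at $y$. Hence $y\in(0,1)$ and $\sigma=1-\frac1y<0$. $\square$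

**Lemma 5.** Let $p$ be a complex polynomial of degree $n\ge1$ with all zeros in $\{\operatorname{Im}\le0\}$, and $q$ a polynomial of degree $m\ge1$ with all zeros in $[-1,1]$. Then $(p\diamond q)(x)\ne0$ for $x\in\mathbb H$.

*Proof.* We may take $p,q$ monic, with zeros $a_1,\dots,a_n$ and $b_1,\dots,b_m$. Fix $x\in\mathbb H$. Then
$$(p\diamond q)(x)=\sum_j(x^2-1)^j\,e_{n-j}(x-a_1,\dots,x-a_n)\,e_{m-j}(x-b_1,\dots,x-b_m)$$
is symmetric and multiaffine in the $a$'s, and also in the $b$'s.

*Choosing the half-planes.* Let $K_a=\{\operatorname{Im}a\le0\}$. For the $b$'s we choose a half-plane adapted to $x$: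
$$K_b=\big\{b:\operatorname{Im}\big((x^2-1)\overline{(x-b)}\big)>0\big\}.$$
This is an open half-plane since $x^2\ne1$, and $x\notin K_b$. On $K_b$ we have $\operatorname{Im}\frac{x^2-1}{x-b}>0$, because $\frac1{x-b}=\frac{\overline{x-b}}{|x-b|^2}$. It contains $[-1,1]$: for real $b$ with $|b|\le1$, $x^2-1=(x-b)(x+b)-(1-b^2)$ gives
$$\operatorname{Im}\frac{x^2-1}{x-b}=\operatorname{Im}\left(x+b-\frac{1-b^2}{x-b}\right)=\operatorname{Im}x+\frac{(1-b^2)\operatorname{Im}x}{|x-b|^2}>0 .$$

*Collapsing.* Apply GWS first in the $a$'s with the $b$'s fixed, then in the $b$'s. For some $a\in K_a$, $b\in K_b$,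
$$(p\diamond q)(x)=\sum_j\binom nj\binom mj(x^2-1)^j(x-a)^{n-j}(x-b)^{m-j}=(x-a)^n(x-b)^mS(\omega),\quad\omega=\frac{x^2-1}{(x-a)(x-b)}.$$
Here $x\ne a$ since $\operatorname{Im}a\le0<\operatorname{Im}x$, and $x\ne b$ since $x\notin K_b$.

*No zero.* If this vanished, Lemma 4 would give $\omega=-r$ with $r>0$, that is, $\frac{x^2-1}{x-b}=-r(x-a)$. The left side has positive imaginary part, and the right side has imaginary part $-r\operatorname{Im}(x-a)<0$. This is a contradiction. $\square$

**Zeros of $\hat f$.** To transfer this to $N$, let $f=c\prod_\theta(w-\theta)$ with $f(1)\ne0$ and $\deg f\le n_1$. Then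
$$\hat f(X)=\frac c{2^{n_1}}(X+1)^{n_1-\deg f}\prod_\theta\big((1-\theta)X-(1+\theta)\big).$$
So $\hat f$ has degree exactly $n_1$ and leading coefficient $f(1)/2^{n_1}$. Its zeros are the numbers $\frac{1+\theta}{1-\theta}$, together with $-1$ repeated $n_1-\deg f$ times. Since $\operatorname{Im}\frac{1+w}{1-w}=\frac{2\operatorname{Im}w}{|1-w|^2}$, the map $w\mapsto\frac{1+w}{1-w}$ sends $\mathbb H$ to $\mathbb H$ and $\{\operatorname{Im}\le0\}\setminus\{1\}$ to $\{\operatorname{Im}\le0\}$. It sends $(-\infty,0]$ into $[-1,1]$.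

In the next lemma, nonzero constants count as polynomials with only negative zeros.

**Lemma 6.** (a) Let $\deg f\le n_1$, $f(1)\ne0$, all zeros of $f$ in $\{\operatorname{Im}\le0\}$; let $g$ be real and nonzero, $\deg g\le n_2$, all zeros in $(-\infty,0]$. Then $N(f,g)\ne0$ on $\mathbb H$. The same holds with the roles of $f,g$ exchanged.

(b) Let $a,b_0$ be nonzero real polynomials with only negative zeros, $\deg a\le n_1$, $\deg b_0\le n_2-1$. Then on $\mathbb H$: $N(a,b_0)\ne0$ and $\operatorname{Im}\frac{N(a,wb_0)}{N(a,b_0)}\ge0$. The same holds with roles exchanged.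

(c) If $a,b$ are real with positive leading coefficients and only negative zeros, $\deg a\le n_1$, $\deg b\le n_2$, then $N(a,b)(w)>0$ for $w>0$.

*Proof.* (a) By Lemma 1, $N(f,g)(w)=(1-w)^n(\hat f\diamond\hat g)(X)$, and $X\in\mathbb H$ for $w\in\mathbb H$. Since $f(1)\neq0$ and $g(1)\ne0$, $\hat f$ and $\hat g$ have exact degrees $n_1,n_2\ge1$, with zeros in $\{\operatorname{Im}\le0\}$ and $[-1,1]$ respectively. Lemma 5 applies. For exchanged roles use that $\diamond$ is symmetric.

(b) $N(a,b_0)\ne0$ by (a). Let $\operatorname{Im}\zeta>0$. The polynomial $(w+\zeta)b_0$ has degree $\le n_2$ and zeros in $\{\operatorname{Im}\le0\}$, none equal to $1$. By (a) with exchanged roles,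
$$0\ne N\big(a,(w+\zeta)b_0\big)=N(a,wb_0)+\zeta N(a,b_0)\quad\text{on }\mathbb H .$$
So the quotient $N(a,wb_0)/N(a,b_0)$ never takes a value $-\zeta$ with $\operatorname{Im}\zeta>0$; that is, its imaginary part is never negative.

(c) $\hat a,\hat b$ have exact degrees $n_1,n_2$, positive leading coefficients and zeros in $[-1,1]$. Recall that $\hat a_j(X)$ is the leading coefficient times $e_{n_1-j}$ of the differences of $X$ and the zeros. If $0<w<1$, then $X>1$, the differences are positive, all terms of $\hat a\diamond\hat b$ with $j\le\min(n_1,n_2)$ are positive, and $(1-w)^n>0$. If $w>1$, then $X<-1$, the differences are negative, and these terms have sign $(-1)^{n_1-j}(-1)^{n_2-j}=(-1)^n$, which is also the sign of $(1-w)^n$. If $w=1$: the coefficient of $k^{n_1}$ in the polynomial with numerator $a$ is $\frac{a(1)}{n_1!}$, because in (6) $h_\alpha(1)=\alpha_n$. Comparing the coefficients of $k^{n_1},k^{n_2},k^n$ gives $N(a,b)(1)=n!\,\frac{a(1)}{n_1!}\frac{b(1)}{n_2!}>0$. $\square$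

*Check of (b) on (9).* For $n_1=n_2=1$ and $a=b_0=1$ the quotient is $\frac{2w}{1+w}=2-\frac2{1+w}$, with imaginary part $\frac{2\operatorname{Im}w}{|1+w|^2}>0$.

## 8. Recombining the halves: proof of Theorem 1

A real Hurwitz polynomial with positive leading coefficient has positive coefficients, so after multiplying $\alpha,\beta$ by $\pm1$ we may assume that $h_\alpha,h_\beta$ have positive coefficients.

**Step 1: the case $n_1=n_2=1$.** This case is done by hand, because the argument of Step 4 needs room in one of the degrees. Write $h_\alpha=h_0+h_1z$, $h_\beta=g_0+g_1z$ with $h_0,g_0>0$ and $h_1,g_1\ge0$. By bilinearity and (9),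
$$h_{\alpha\beta}=h_0g_0+(h_0g_0+2h_0g_1+2h_1g_0+h_1g_1)z+h_1g_1z^2 .$$
Its degree is $1$ or $2$, and all coefficients up to the degree are positive. A real polynomial of degree $1$ or $2$ with positive coefficients is Hurwitz.

From now on $\max(n_1,n_2)\ge2$, and by symmetry $n_1\ge2$.

**Step 2: expanding $O$ with positive coefficients.** The purpose is to write $O$ in terms that can be compared with $E$ one at a time. Use the splitting of Section 6. Put $f=E_\alpha$, $g=E_\beta$. By Lemma 3, applied to $H_\alpha$ and $H_\beta$, these have degrees $n_1,n_2$, positive leading coefficients, and simple negative zeros $e_1,\dots,e_{n_1}$ and $\varepsilon_1,\dots,\varepsilon_{n_2}$. Put $f_i=\frac f{w-e_i}$, $g_j=\frac g{w-\varepsilon_j}$. Then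
$$O_\alpha=\lambda_0f+\sum_{i\ge1}\lambda_if_i,\qquad O_\beta=\mu_0g+\sum_{j\ge1}\mu_jg_j,\qquad\lambda_0,\mu_0\ge0,\ \lambda_i,\mu_j>0 .$$
By (12), $E=N(f,g)$, and with $R_{ij}=N(f_i,g_j)$ bilinearity gives
$$O=\lambda_0\mu_0E+\lambda_0\sum_j\mu_jN(f,g_j)+\mu_0\sum_i\lambda_iN(f_i,g)+\sum_{i,j\ge1}\lambda_i\mu_jR_{ij}.\tag{14}$$

**Step 3 (Claim A): on $\mathbb H$, $E\ne0$ and $\operatorname{Im}\frac OE<0$.** This step excludes zeros of $H$ in the open quadrants. We show, on $\mathbb H$,
$$E\neq0,\qquad\operatorname{Im}\frac{R_{ij}}E<0,\qquad\operatorname{Im}\frac{N(f,g_j)}E\le0,\qquad\operatorname{Im}\frac{N(f_i,g)}E\le0 .$$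
First, $E=N(f,g)\ne0$ by Lemma 6(a). For the others, look at reciprocals, because $E$ expands in terms of the smaller pieces. The $f_i,g_j$ have only negative zeros (or are constants) and degrees $n_1-1,n_2-1$. By bilinearity, (8), and $-e_i=|e_i|$, $-\varepsilon_j=|\varepsilon_j|$,
$$\frac E{R_{ij}}=\frac{N\big((w-e_i)f_i,(w-\varepsilon_j)g_j\big)}{R_{ij}}=w+e_i\varepsilon_j+|\varepsilon_j|\frac{N(wf_i,g_j)}{N(f_i,g_j)}+|e_i|\frac{N(f_i,wg_j)}{N(f_i,g_j)} .$$
By Lemma 6(b) the last two quotients have imaginary part $\ge0$, so $\operatorname{Im}\frac E{R_{ij}}\ge\operatorname{Im}w>0$. Similarly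
$$\frac E{N(f,g_j)}=\frac{N(f,(w-\varepsilon_j)g_j)}{N(f,g_j)}=\frac{N(f,wg_j)}{N(f,g_j)}+|\varepsilon_j|$$
has imaginary part $\ge0$ by Lemma 6(b), and likewise for $N(f_i,g)$. Taking reciprocals reverses the sign of the imaginary part, which proves the four statements. Now divide (14) by $E$: the first term is a real constant, the next two sums have imaginary part $\le0$, and the last sum has imaginary part $<0$ because all $\lambda_i\mu_j>0$ and there is at least one pair $(i,j)$. So $\operatorname{Im}\frac OE<0$.

**Step 4 (Claim B): $E$ and $O$ have no common zero $w_0<0$.** This step excludes zeros of $H$ on the imaginary axis. Suppose $E(w_0)=O(w_0)=0$ with $w_0<0$.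

*First we show that all $R_{ij}$ vanish at $w_0$.* By Step 3 the functions $\frac{N(f,g_j)}E$, $\frac{N(f_i,g)}E$, $\frac{R_{ij}}E$ have $\operatorname{Im}\le0$ on $\mathbb H$. By Lemma 2(a), each has at $w_0$ at most a simple pole, with residue $\ge0$ (residue $0$ if there is no pole). If $w_0$ is a multiple zero of $E$, then, as $R_{ij}/E$ has at most a simple pole, $R_{ij}(w_0)=0$. If $w_0$ is a simple zero of $E$, then $O/E$ has residue $0$ at $w_0$. By (14) this residue is a sum of nonnegative numbers, among them $\lambda_i\mu_j\operatorname{Res}_{w_0}(R_{ij}/E)$ with $\lambda_i\mu_j>0$. So each of these is $0$, and again $R_{ij}(w_0)=0$ for all $i,j\ge1$.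

*Next we pass to all polynomials.* Since the $e_i$ are distinct, the $n_1$ polynomials $f_i$ span all polynomials of degree $\le n_1-1$ (Lagrange interpolation), and the $g_j$ span those of degree $\le n_2-1$. By bilinearity,
$$N(a,b)(w_0)=0\quad\text{whenever }\deg a\le n_1-1,\ \deg b\le n_2-1 .$$

*Finally we test with two explicit choices.* Take $a=(1-w)^{n_1-1}$, $b=(1-w)^{n_2-1}$. Both sequences are $k+1$, and $\sum(k+1)^2w^k=\frac{1+w}{(1-w)^3}$, so $N(a,b)=(1+w)(1-w)^{n-2}$. As $w_0<0$, this forces $w_0=-1$. Next take $a=w(1-w)^{n_1-2}$, which is possible since $n_1\ge2$, and the same $b$. The sequences are $\binom{k+1}2$ and $k+1$, and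
$$\sum_k\tfrac12k(k+1)^2w^k=\tfrac12w\frac d{dw}\frac{1+w}{(1-w)^3}=\tfrac12w\cdot\frac{4+2w}{(1-w)^4}=\frac{w(w+2)}{(1-w)^4},$$
so $N(a,b)=w(w+2)(1-w)^{n-3}$. At $w=-1$ this is $-2^{n-3}\ne0$, a contradiction.

**Step 5: $H(z)\ne0$ for $\operatorname{Re}z\ge0$.** This finishes the proof, since $h$ divides $H$ and $H\neq 0$ there means that $h=h_{\alpha\beta}$ is Hurwitz. We go through the closed right half-plane.

* $z=0$: $H(0)=h(0)=\alpha(0)\beta(0)=h_\alpha(0)h_\beta(0)\ne0$, since $h_\alpha,h_\beta$ are Hurwitz.
* $z>0$: the polynomials $f,g,f_i,g_j$ have positive leading coefficients and only negative zeros. By Lemma 6(c), $E(z^2)>0$, and by (14) also $O(z^2)>0$. So $H(z)>0$.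
* $0<\arg z<\frac\pi2$: $w=z^2\in\mathbb H$ and $E(w)\ne0$. If $H(z)=0$, then $\frac{O(w)}{E(w)}=-\frac1z$, with imaginary part $\frac{\operatorname{Im}z}{|z|^2}>0$, contrary to Claim A. The range $-\frac\pi2<\arg z<0$ follows by conjugation, as $H$ is real.
* $z=iy$, $y\ne0$ real: $H(iy)=E(-y^2)+iy\,O(-y^2)$ with $E,O$ real. If this is $0$, then $E(-y^2)=O(-y^2)=0$, contrary to Claim B.

This proves Theorem 1, and with Section 4 also Theorem 2. $\blacksquare$

## 9. Zeros of $p\diamond q$ in the disk, the closed disk for posets, and the failing converse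

The first attempt in Section 5 aimed at a statement about $\diamond$ in the disk. With reality assumed, that statement is now available.

**Theorem 3.**

1. Let $p,q$ be nonzero real polynomials. If all zeros of $p$ and $q$ lie in the open (resp. closed) unit disk, the same holds for $p\diamond q$. Reality cannot be dropped.
2. Let $P,Q$ be graded posets. If all zeros of $F_P,F_Q$ lie in the closed unit disk, so do those of $F_{P\times Q}$.
3. If $P,Q$ are graded of rank $\ge1$, then $F_{P\times Q}(-1)=-F_P(-1)F_Q(-1)$. (The rank restriction is needed: if $P$ is a point and $Q=I$, all three $F$-polynomials equal $1$.) If $P,Q$ are graded posets of any rank and $F_P(-1)=0$, then $P\times Q$ is not S-stable.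
4. The converse of Theorem 2 is false.

**Part 1, open disk.** The purpose is to translate into Theorem 1. If $p$ or $q$ is a nonzero constant, $p\diamond q$ is a nonzero multiple of the other polynomial, and the claim is trivial. Let the degrees be $n_1,n_2\ge1$ and $n=n_1+n_2$. Write $p(1+2t)=\sum\alpha_it^i$, $\alpha(k)=\sum\alpha_i\binom ki$, and define $\beta$ from $q$ likewise. With $t=\frac z{1-z}$ we get $\sum\alpha(k)z^k=\frac1{1-z}\,p\left(\frac{1+z}{1-z}\right)$, so
$$h_\alpha(z)=(1-z)^{n_1}p\left(\frac{1+z}{1-z}\right)=c\prod_i\big((1-x_i)+(1+x_i)z\big),$$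
where $x_i$ are the zeros of $p$ and $c$ is its leading coefficient. As $|x_i|<1$, this is Hurwitz of degree $n_1$, exactly as in Section 3. So $\alpha\in\mathcal H_{n_1}$, and similarly $\beta\in\mathcal H_{n_2}$. By Lemma 1, $\alpha\beta$ corresponds to $p\diamond q$, so
$$h_{\alpha\beta}(z)=(1-z)^n(p\diamond q)\left(\frac{1+z}{1-z}\right),$$
and this is Hurwitz by Theorem 1. The coefficient of $x^n$ in $p\diamond q$ is $\sum_j\binom{n_1}j\binom{n_2}j$ times the product of the leading coefficients of $p$ and $q$, so $\deg(p\diamond q)=n$. The same factorization then shows that each zero $x\ne-1$ of $p\diamond q$ gives a zero $\frac{x-1}{x+1}$ of $h_{\alpha\beta}$, which has negative real part, so $|x|<1$. Finally $(p\diamond q)(-1)=p(-1)q(-1)\ne0$, since only $j=0$ contributes to (10) at $x=-1$.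

**Part 1, closed disk.** We approximate from inside. Let $n_1,n_2$ be the degrees, and for $0<\rho<1$ put $p_\rho(x)=\rho^{n_1}p(x/\rho)$, $q_\rho(x)=\rho^{n_2}q(x/\rho)$. Their zeros are $\rho$ times those of $p,q$, so they lie in the open disk, and so do the zeros of $p_\rho\diamond q_\rho$. As $\rho\to1$, $p_\rho\diamond q_\rho\to p\diamond q$ coefficientwise, and all these polynomials have exact degree $n_1+n_2$ by the formula for the leading coefficient. By continuity of zeros, those of $p\diamond q$ lie in the closed disk.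

**Part 1, reality is needed.** For the closed disk this is the example of Section 5: $p=q=x-a$ with $a=e^{i\pi/4}$, where $p\diamond q$ has a zero of modulus $>1$. By continuity of zeros, this persists for $a=re^{i\pi/4}$ with $r<1$ close to $1$, which settles the open disk.

**Part 2.** The purpose is to express $F_{P\times Q}$ through $\diamond$. If $P$ or $Q$ is a point, $P\times Q$ is isomorphic to the other factor. For ranks $\ge1$, (1) says that $Z_P(m)=\sum_{j\ge1}f_{j-2}\binom mj$, which under $\binom ml\leftrightarrow t^l$ corresponds to $\sum_{j\ge1}f_{j-2}t^j=tF_P(1+2t)$, that is, to $\frac{x-1}2F_P(x)$. By (2) and Lemma 1,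
$$\frac{x-1}2F_{P\times Q}=\left(\frac{x-1}2F_P\right)\diamond\left(\frac{x-1}2F_Q\right)\qquad(\text{ranks}\ge1).$$
If the zeros of $F_P,F_Q$ lie in the closed disk, so do those of the two real factors on the right, hence by Part 1 those of the left side, and in particular those of $F_{P\times Q}$.

**Part 3.** The identity is (5). Let $F_P(-1)=0$. Then $P$ is not a point, as $F=1$ for a point. If $Q$ is a point, $F_{P\times Q}=F_P$ vanishes at $-1$. If $Q$ has rank $\ge1$, $F_{P\times Q}(-1)=0$ by (5). In both cases $P\times Q$ is not S-stable.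

**Part 4.** We need a product that is S-stable although one factor is not. Let $P\setminus\{\widehat0,\widehat1\}$ be the disjoint union of a $3$-element chain and the ordinal sum of three $2$-element antichains (three levels of two elements, each element below all elements of the higher levels). All maximal chains of $P$ have three inner elements, so $P$ is graded of rank $4$. The counts are $f_0=3+6=9$, $f_1=3+3\cdot4=15$, $f_2=1+8=9$, so
$$Z_P(m)=m+9\binom m2+15\binom m3+9\binom m4,$$
with values $1,11,45,127$ at $m=1,2,3,4$. Multiplying $1+11z+45z^2+127z^3+\cdots$ by $(1-z)^5$ gives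
$$h_P=1+6z+0z^2+2z^3 .$$
Its three zeros have sum $0$, so not all have negative real part, and by (4) $P$ is not S-stable.

The factor $I$ is S-stable, and $Z_I(m)=m$. So $Z_{P\times I}(m)=mZ_P(m)$ has values $1,22,135,508$ at $m=1,2,3,4$. The rank is $5$; multiplying $1+22z+135z^2+508z^3+\cdots$ by $(1-z)^6$ gives the coefficients $1,\ 16,\ 18,\ 8$ of $z^0,\dots,z^3$. By (3) the coefficient of $z^4$ is $(-1)^4F_{P\times I}(-1)$, which by (5) equals $-F_P(-1)F_I(-1)$. Here $F_I(-1)=1$, and $F_P(-1)=-2$, because the coefficient $2$ of $z^3$ in $h_P$ is $(-1)^3F_P(-1)$. Hence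
$$h_{P\times I}=1+16z+18z^2+8z^3+2z^4 .$$
By the Routh–Hurwitz criterion, a quartic $a_4z^4+\dots+a_0$ with positive coefficients is Hurwitz iff $a_3a_2a_1>a_4a_1^2+a_3^2a_0$. Here $8\cdot18\cdot16=2304$ and $2\cdot256+64=576$. So $h_{P\times I}$ is Hurwitz of degree $4=5-1$, and by (4) $P\times I$ is S-stable although $P$ is not. $\blacksquare$
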